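\title{The Krein--Milman property and the Radon--Nikodym property coincide in $L^1$}

\begin{abstract}
We prove that every closed convex bounded subset of $L^1[0,1]$ without the Radon--Nikodym property contains a nonempty closed convex set without extreme points. Hence the Radon--Nikodym property and the Krein--Milman property coincide for closed convex bounded subsets and for closed subspaces of $L^1[0,1]$. The set without extreme points is the closed convex hull of a tree that is grown one node at a time, each child being far from its parent in norm and close to it weakly. Its points are described by scalar martingales, restriction to a node is a martingale transform with multipliers $0$ and $1$, and a weak-type estimate shows that these transforms converge in $L^1$. The method extends to $L^1(\mu;Z)$ with $Z$ a UMD space, where both properties are also equivalent to the point of continuity properties and to strong regularity.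
\end{abstract}

\section{The problem and the results}\label{sec:intro}

All Banach spaces are real. Let $C$ be a nonempty closed convex bounded subset of a Banach space $X$, and let $B(u,\varepsilon)$ be the ball with center $u$ and radius $\varepsilon$.

A set $\Gamma\subseteq X$ is \emph{dentable} if for every $\varepsilon>0$ there is $u\in\Gamma$ with $u\notin\overline{\operatorname{conv}}\,(\Gamma\setminus B(u,\varepsilon))$. The set $C$ has the \emph{Radon--Nikodym property} (RNP) if every nonempty subset of $C$ is dentable. This is equivalent to requiring that every nonempty closed convex $D\subseteq C$ be the closed convex hull of its strongly exposed points; here $u\in D$ is \emph{strongly exposed} if some $y^*\in X^*$ attains its supremum over $D$ at $u$ and every sequence $u_n\in D$ with $\langle y^*,u_n\rangle\to\langle y^*,u\rangle$ converges to $u$ in norm. The space $X$ has the RNP if all its closed convex bounded subsets have it; equivalently, for every finite measure space $(S,\Sigma,m)$, every $m$-continuous $X$-valued measure of bounded variation has a Bochner integrable density.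

The set $C$ has the \emph{Krein--Milman property} (KMP) if every nonempty closed convex $D\subseteq C$ is the closed convex hull of its extreme points, and $X$ has the KMP if all its closed convex bounded subsets have it.

Both properties say that closed convex sets have enough corners, but they measure corners differently. An extreme point is not a proper average of other points of the set. Dentability asks for points that are not even \emph{approximately} averages of points at a fixed distance. A strongly exposed point $u$ is extreme: if $u=\frac12(v+v')$, then the exposing functional attains its supremum at $v$, and the constant sequence $v$ must converge to $u$. So the RNP implies the KMP, for sets and for spaces. The following question is posed in \cite{problem}.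

\medskip
\noindent\textbf{Problem.} \emph{Does every closed linear subspace of $L^1[0,1]$ with the KMP have the RNP? Does every closed convex bounded subset of $L^1[0,1]$ with the KMP have the RNP?}
\medskip

The set $\mathcal P$ of probability densities on $[0,1]$ shows what to expect. Given $f\in\mathcal P$, choose $t$ with $\int_0^tf=\frac12$. Then $f$ is the midpoint of the densities $2f1_{[0,t]}$ and $2f1_{(t,1]}$, each at distance $1$ from $f$. So $\mathcal P$ is not dentable and has no extreme point, and both failures have one cause: mass can be concentrated on smaller sets. If this is the only way in which dentability fails in $L^1$, the answer should be yes. It is.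

\begin{theorem}\label{thm:main}
Let $C\subset L^1[0,1]$ be nonempty, closed, convex, bounded, and without the RNP. Then $C$ contains a nonempty closed convex set $D$ which has no extreme points. In particular $C$ fails the KMP.
\end{theorem}

\begin{corollary}\label{cor:answer}
A closed convex bounded subset of $L^1[0,1]$, and likewise a closed linear subspace of $L^1[0,1]$, has the KMP if and only if it has the RNP.
\end{corollary}

\begin{proof}
The RNP implies the KMP, and for sets the converse is Theorem~\ref{thm:main}. If a closed subspace $X$ fails the RNP, then some closed convex bounded $C\subset X$ fails the RNP. By Theorem~\ref{thm:main} this $C$ fails the KMP, so $X$ fails the KMP.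
\end{proof}

The method gives more. Say that $C$ has the \emph{point of continuity property} (PCP), respectively the \emph{convex point of continuity property} (CPCP), if every nonempty, respectively every nonempty closed convex, subset of $C$ has nonempty relatively weakly open subsets of arbitrarily small diameter. Say that $C$ is \emph{strongly regular} (SR) if for every nonempty closed convex $D\subseteq C$ and every $\varepsilon>0$ some convex combination $\sum_i\alpha_iO_i$ of nonempty relatively weakly open subsets $O_i$ of $D$ has diameter less than $\varepsilon$. UMD spaces are recalled in Section~\ref{sec:vector}.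

\begin{theorem}\label{thm:vector}
Let $\mu$ be any measure, let $Z$ be a UMD Banach space (for example $\mathbb R$, a Hilbert space, or $L^p$ with $1<p<\infty$), and let $C\subset L^1(\mu;Z)$ be nonempty, closed, convex and bounded. The following are equivalent:
\begin{enumerate}
\item[(1)] $C$ has the RNP;
\item[(2)] $C$ has the KMP;
\item[(3)] every nonempty closed convex subset of $C$ has an extreme point;
\item[(4)] $C$ has the PCP;
\item[(5)] $C$ has the CPCP;
\item[(6)] $C$ is SR.
\end{enumerate}
Consequently the RNP and the KMP coincide for all Banach spaces isomorphic to subspaces of $L^1(\mu;Z)$; with $Z=\mathbb R^2$ (Euclidean norm) this includes complex $L^1(\mu)$.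
\end{theorem}

The difficulty in Theorem~\ref{thm:main} is the closure. A non-dentable set yields a tree of points of $C$, each the average of finitely many children at distance at least $\delta>0$ (Section~\ref{sec:operator}). No point of the convex hull of the tree is extreme, because an extreme point would be a node, and a node is an average of points different from it. But $D$ has to be closed, and the tree says nothing about the points added by the closure. We therefore build a second tree, for which every point of the closure can be described and decomposed. Sections~\ref{sec:kernel} and \ref{sec:splitting} show that in $L^1$ the children can be chosen weakly close to the parent, Section~\ref{sec:transforms} contains the martingale estimate, and Sections~\ref{sec:D} and \ref{sec:extreme} construct $D$ and finish the proof. Theorem~\ref{thm:vector}, which is not needed for Corollary~\ref{cor:answer}, is proved in Section~\ref{sec:vector}.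

\section{Notation and tools}\label{sec:tools}

Let $\Omega=Y=\{0,1\}^{\mathbb N}$, both with the coin-tossing measure $\lambda$. The variable $x\in\Omega$ will parametrize trees, and $y\in Y$ is the variable of the space $L^1$; binary expansion gives a linear isometry of $L^1[0,1]$ onto $L^1(Y)$. Let $\rho=\lambda\otimes\lambda$ on $\Omega\times Y$, let $\mathcal B(\cdot)$ denote Borel $\sigma$-algebras, and from now on let
\[
\mathcal P=\Big\{f\in L^1(\Omega): f\ge0,\ \int f\,d\lambda=1\Big\}.
\]
For a word $w$ of length $n$, the cylinder $[w]$ of level $n$ is the set of sequences that begin with $w$. The clopen sets are the finite unions of cylinders. We write $\operatorname{avg}_Ak=\lambda(A)^{-1}\int_Ak\,d\lambda$. For an operator $T$ on $L^1(\Omega)$ and a Borel set $A\subseteq\Omega$ with $\lambda(A)>0$ put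
\[
z_A=\frac{T1_A}{\lambda(A)}.
\]
If $A$ is the disjoint union of finitely many sets $A_r$ of positive measure, then $z_A=\sum_r\frac{\lambda(A_r)}{\lambda(A)}z_{A_r}$: splitting a set writes $z_A$ as an average.

We use the following textbook facts. In (T1)--(T4), $(\mathcal F_i)$ is an increasing sequence of $\sigma$-algebras on a probability space and $\mathcal F_\infty=\sigma(\bigcup_i\mathcal F_i)$.
\begin{enumerate}
\item[(T1)] Conditional expectation is a contraction on $L^1$. If $\mathcal F$ is finite, then $\|E[f|\mathcal F]\|_1=\sum_B|\int_Bf|$, the sum running over the atoms $B$ of $\mathcal F$.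
\item[(T2)] If $f\in L^1$, then $E[f|\mathcal F_i]\to E[f|\mathcal F_\infty]$ in $L^1$. If a martingale $(M_i)$ converges in $L^1$ to $M_\infty$, then $M_i=E[M_\infty|\mathcal F_i]$.
\item[(T3)] (Doob's maximal inequality.) If $(X_i)_{i\le n}$ is a nonnegative submartingale and $X^*=\max_{i\le n}X_i$, then $\alpha P(X^*>\alpha)\le E[X_n;X^*>\alpha]$ for $\alpha>0$.
\item[(T4)] A martingale that is bounded in $L^1$ converges a.e.\ to an integrable limit.
\item[(T5)] Two finite signed measures that agree on a family which is closed under intersections, contains the whole space and generates the $\sigma$-algebra are equal.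
\item[(T6)] If $U\subseteq\Omega$ is Borel and $\lambda(U)>0$, there is a Borel isomorphism $U\to[0,1)$ carrying $\lambda(\cdot\cap U)/\lambda(U)$ to Lebesgue measure. In particular $U$ can be cut into Borel pieces of any prescribed proportions.
\item[(T7)] Let $k_1,\dots,k_N$ be essentially bounded real Borel functions on a Borel set $V$ of positive measure, and let $\theta>0$. Then $V$ has a finite Borel partition into sets $U$ of positive measure on which every $k_j$ has \emph{essential oscillation} at most $\theta$, that is, $|k_j(x)-k_j(x')|\le\theta$ for $x,x'\in U$ outside a null set. (Cut the essential ranges into intervals of length at most $\theta$, intersect the preimages, and add the null pieces to a piece of positive measure.) In that case $|\operatorname{avg}_Ak_j-\operatorname{avg}_Uk_j|\le\theta$ for every $A\subseteq U$ of positive measure, since the difference is an average of values $k_j(x)-k_j(x')$.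
\end{enumerate}

\section{Two model operators}\label{sec:models}

The whole proof is visible for the identity operator, and a second operator shows the one thing that can go wrong.

\begin{example}[the identity]\label{ex:identity}
Let $T\colon L^1(\Omega)\to L^1(Y)$ be the identity, so that $z_A=1_A/\lambda(A)$. List all cylinders as $W_1=\Omega,W_2,W_3,\dots$ in order of increasing level. Let $\Pi_0=\{\Omega\}$, let $\Pi_i$ arise from $\Pi_{i-1}$ by replacing $W_i$ with its two halves, and let $\mathcal F_i=\sigma(\Pi_i)$. If $V,V'$ are the halves of $W_i$, then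
\[
z_V-z_{W_i}=\frac{1_V-1_{V'}}{\lambda(W_i)},\qquad \|z_V-z_{W_i}\|_1=1,\qquad E[z_V-z_{W_i}|\mathcal F_{i-1}]=0 .
\]
The child is far from the parent in norm, and $\mathcal F_{i-1}$ does not see the difference. For a weight $\nu$ on the cylinders put $Z_i(\nu)=\sum_{V\in\Pi_i}\nu(V)z_V$. Every $z\in\mathcal P$ is of the form $\lim_iZ_i(\nu)$: take $\nu=z\lambda$, so that $Z_i(\nu)=E[z|\mathcal F_i]$. Suppose that $z$ is extreme in $\mathcal P$, and let $V\in\Pi_i$ with $\nu(V)>0$. The restriction $\nu_V=\nu(\cdot\cap V)$ satisfies $Z_n(\nu_V)=1_VZ_n(\nu)$ for $n\ge i$, so $Z_n(\nu_V)$ converges, to $1_Vz$. If $\nu(V)<1$, then $z$ is a proper convex combination of $1_Vz/\nu(V)$ and $1_{\Omega\setminus V}z/(1-\nu(V))$, and extremality gives $z=1_Vz/\nu(V)$; if $\nu(V)=1$ this holds anyway. Hence $E[z|\mathcal F_i]=z_V$. Along a chain $V^0\supseteq V^1\supseteq\cdots$ with $V^i\in\Pi_i$ and $\nu(V^i)>0$, the functions $z_{V^i}=E[z|\mathcal F_i]$ jump by $1$ infinitely often, which contradicts (T2).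
\end{example}

For a general operator the functions $z_V$ have overlapping supports and both signs, and restriction of $\nu$ is no longer multiplication by an indicator function. Convergence of $Z_n(\nu_V)$ may then fail.

\begin{example}[cancellation]\label{ex:cancel}
Let $Tf(y)=\frac12\big(f(0y)-f(1y)\big)$, where $0y$ and $1y$ denote concatenation; then $\|T\|\le1$. For a word $w$ of length $i$ we have $z_{[0w]}=2^i1_{[w]}$ and $z_{[1w]}=-2^i1_{[w]}$. Split \emph{all} nodes at each step: let $\Pi_i$ consist of the cylinders of level $i+1$ in $\Omega$, and let $\mathcal F_i$ be generated by the cylinders of level $i$ in $Y$. As before, a child is at distance $1$ from its parent and the difference has conditional expectation $0$ given $\mathcal F_{i-1}$. Fix $y_0\in Y$, let $w_i$ be its initial word of length $i$, and let $\nu=\frac12\delta_{0y_0}+\frac12\delta_{1y_0}$. Then $Z_i(\nu)=0$ for all $i$, whereas $Z_i(\nu_{[0]})=\frac12\,2^i1_{[w_i]}$ has increments of norm $\frac12$ and does not converge in $L^1$.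
\end{example}

In Example~\ref{ex:cancel} two divergent martingales cancel because they move at the same times. If only one node $W_i$ is split at time $i$, then for a union $A$ of earlier nodes the increment of $Z_i(\nu_A)$ is either the whole increment of $Z_i(\nu)$ or $0$, according as $W_i\subseteq A$ or not. For a weight carried by two points this already excludes cancellation: whenever $W_i$ contains exactly one of the points, the increment of $Z_i(\nu)$ is half the difference of a child and its parent, so it is large. For a weight spread over many nodes all increments may be small, and cancellation between \emph{different} times has to be excluded. This is the content of Lemma~\ref{lem:transform}.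

\section{From a non-dentable set to an operator}\label{sec:operator}

It is convenient to replace the tree given by non-dentability with an operator on $L^1(\Omega)$, because an operator can be evaluated on all sets $A$, and new trees can be read off from new partitions of $\Omega$. This step works in every Banach space.

\begin{proposition}\label{prop:operator}
Let $C$ be a nonempty closed convex bounded subset of a Banach space $X$ without the RNP, and let $K=\sup_{u\in C}\|u\|$. There are a linear operator $T\colon L^1(\Omega)\to X$, a number $\varepsilon_0>0$ and finite Borel partitions $\pi_0,\pi_1,\dots$ of $\Omega$ into sets of positive measure, each refining the previous one, such that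
\begin{enumerate}
\item[(a)] $\|T\|\le K$ and $Tf\in C$ for all $f\in\mathcal P$;
\item[(b)] $\|z_J-z_I\|\ge\varepsilon_0/2$ whenever $I\in\pi_n$, $J\in\pi_{n+1}$ and $J\subseteq I$;
\item[(c)] $T$ takes its values in the closed linear span of the countably many points $z_I$, $I\in\bigcup_n\pi_n$.
\end{enumerate}
\end{proposition}

\begin{proof}
Let $\Gamma\subseteq C$ be nonempty and not dentable: there is $\varepsilon_0>0$ with $u\in\overline{\operatorname{conv}}(\Gamma\setminus B(u,\varepsilon_0))$ for all $u\in\Gamma$. We choose the partitions $\pi_n$ and $\Gamma$-valued functions $\varphi_n$, constant on the sets of $\pi_n$, with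
\[
\|\varphi_{n+1}-\varphi_n\|\ge\varepsilon_0,\qquad \|E[\varphi_{n+1}|\pi_n]-\varphi_n\|\le\varepsilon_02^{-n-3}\qquad\text{everywhere}.
\]
Let $\pi_0=\{\Omega\}$ and let $\varphi_0$ be any constant in $\Gamma$. If $\varphi_n=u$ on $I\in\pi_n$, pick finitely many $u_j\in\Gamma\setminus B(u,\varepsilon_0)$ and $c_j>0$ with $\sum_jc_j=1$ and $\|u-\sum_jc_ju_j\|\le\varepsilon_02^{-n-3}$. Cut $I$ into pieces of measure $c_j\lambda(I)$ by (T6), and let $\varphi_{n+1}=u_j$ on the $j$-th piece.

The sequence $(\varphi_n)$ is a martingale up to summable errors, which we now remove. For $k\ge n$ the function $E[\varphi_{k+1}|\pi_n]-E[\varphi_k|\pi_n]$ is the conditional expectation of $E[\varphi_{k+1}|\pi_k]-\varphi_k$, so its norm is at most $\varepsilon_02^{-k-3}$ everywhere. Hence $\Phi_n=\lim_kE[\varphi_k|\pi_n]$ exists and $\|\Phi_n-\varphi_n\|\le\sum_{k\ge n}\varepsilon_02^{-k-3}=\varepsilon_02^{-n-2}$. The values of $\Phi_n$ are limits of convex combinations of points of $C$, so they lie in $C$, and $E[\Phi_{n+1}|\pi_n]=\Phi_n$. Moreover $\|\Phi_{n+1}-\Phi_n\|\ge\varepsilon_0-\frac{\varepsilon_0}4-\frac{\varepsilon_0}8\ge\frac{\varepsilon_0}2$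 everywhere.

For $I\in\pi_n$ let $\Phi_n(I)$ be the value of $\Phi_n$ on $I$. For $f=\sum_{I\in\pi_n}c_I1_I$ put $Tf=\sum_Ic_I\lambda(I)\Phi_n(I)$. The martingale identity says that $\lambda(I)\Phi_n(I)=\sum_J\lambda(J)\Phi_{n+1}(J)$, the sum running over $J\in\pi_{n+1}$ with $J\subseteq I$, so $Tf$ does not depend on $n$; and $\|Tf\|\le K\sum_I|c_I|\lambda(I)=K\|f\|_1$. By (T2) these $f$ are dense in $L^1(\mathcal G)$, $\mathcal G=\sigma(\bigcup_n\pi_n)$. Extend $T$ to $L^1(\mathcal G)$ by continuity and to $L^1(\Omega)$ by $Tf=T(E[f|\mathcal G])$. Then $\|T\|\le K$ and $z_I=\Phi_n(I)$ for $I\in\pi_n$, which gives (b) and (c). If $f\in\mathcal P$, then $T(E[f|\pi_n])=\sum_{I\in\pi_n}(\int_If\,d\lambda)\,z_I$ is a convex combination of points of $C$ and tends to $Tf$ by (T2). As $C$ is closed, $Tf\in C$.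
\end{proof}

\emph{From here to the end of Section~\ref{sec:extreme}, $C\subset L^1(Y)$ is as in Theorem~\ref{thm:main}, and $K$, $T$, $\varepsilon_0$, $\pi_n$ are as in Proposition~\ref{prop:operator}.} By (a), $z_A\in C$ for every Borel set $A$ of positive measure.

\section{The kernel measure and its singular part}\label{sec:kernel}

We want to see why the points $z_I$ stay apart. An operator from $L^1(\Omega)$ to $L^1(Y)$ need not have a kernel \emph{function}, but it has a kernel \emph{measure} on $\Omega\times Y$. For the identity it is $\sigma(A\times B)=\lambda(A\cap B)$, the image of $\lambda$ under $x\mapsto(x,x)$, which lives on the $\rho$-null diagonal. In general the kernel has an absolutely continuous part, which is harmless, and a singular part, which behaves like the identity.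

\begin{lemma}\label{lem:kernel}
There is a finite signed Borel measure $\sigma$ on $\Omega\times Y$ such that, for all Borel sets $A\subseteq\Omega$ and $B\subseteq Y$,
\begin{enumerate}
\item[(i)] $\sigma(A\times B)=\int_BT1_A\,d\lambda$;
\item[(ii)] $|\sigma|(A\times Y)\le K\lambda(A)$;
\item[(iii)] $|\sigma|(\Omega\times B)=0$ if $\lambda(B)=0$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\mathcal S$ be the space of functions $\phi(x,y)=\sum_I1_I(x)b_I(y)$, where $I$ runs over the cylinders of some level $m$ of $\Omega$ and $b_I\in C(Y)$. It is an algebra that contains the constants and separates points, so it is dense in $C(\Omega\times Y)$ by the Stone--Weierstrass theorem. Put $\Lambda(\phi)=\sum_I\int b_I\,T1_I\,d\lambda$. Since $T1_I$ is the sum of $T1_{I'}$ over the two halves $I'$ of $I$, the value does not depend on $m$, and $\Lambda$ is a linear functional on $\mathcal S$. If $\phi\in\mathcal S$ vanishes off $A\times Y$ with $A$ clopen, take $m$ so large that $A$ is a union of cylinders of level $m$; then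
\begin{equation}\label{eq:Lambda}
|\Lambda(\phi)|\le\|\phi\|_\infty\sum_{I\subseteq A}\|T1_I\|_1\le K\lambda(A)\|\phi\|_\infty .
\end{equation}
With $A=\Omega$ this shows that $\Lambda$ extends to a bounded functional on $C(\Omega\times Y)$, and the Riesz representation theorem gives $\sigma$ with $\Lambda(\phi)=\int\phi\,d\sigma$.

(i) For clopen $A$, both sides are signed measures in $B$, and both integrate $b\in C(Y)$ to $\Lambda(1_A\otimes b)$; so they are equal. For fixed $B$, both sides are signed measures in $A$ (the right side because $T$ is continuous on $L^1(\Omega)$) that agree on clopen sets, and (T5) applies.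

(ii) For clopen $A$, the number $|\sigma|(A\times Y)$ is the supremum of $\int\phi\,d\sigma$ over $\phi\in C(\Omega\times Y)$ with $|\phi|\le1_{A\times Y}$. Given such a $\phi$, take $\psi_n\in\mathcal S$ with $\psi_n\to\phi$ uniformly. Then $1_A\psi_n\in\mathcal S$ vanishes off $A\times Y$ and tends to $\phi$ uniformly, so $\int\phi\,d\sigma\le K\lambda(A)$ by \eqref{eq:Lambda}. An open set is an increasing union of clopen sets, so (ii) holds for open $A$. A Borel set $A$ lies in open sets of measure arbitrarily close to $\lambda(A)$.

(iii) By (i), $\sigma(A\times B')=0$ for all Borel $A$ and $B'\subseteq B$. By (T5), $\sigma$ vanishes on all Borel subsets of $\Omega\times B$.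
\end{proof}

Take the Lebesgue decomposition of $\sigma$ with respect to $\rho$: there are a Borel function $g\in L^1(\rho)$ and a Borel set $P'$ with $\rho(P')=0$ such that
\[
\sigma=g\rho+\sigma_s,\qquad \sigma_s=\sigma(\cdot\cap P'),\qquad |\sigma_s|=|\sigma|(\cdot\cap P').
\]
The failure of the RNP enters the rest of the proof only through the next lemma.

\begin{lemma}\label{lem:singular}
$\sigma_s\ne0$.
\end{lemma}

\begin{proof}
Suppose $\sigma=g\rho$. By (i) and Fubini's theorem, $T1_A$ and $\int_Ag(x,\cdot)\,d\lambda(x)$ have the same integral over every $B$, so they are equal. Put $\Phi_n(x,y)=z_I(y)$ for $x\in I\in\pi_n$. Then $\Phi_n(x,y)=\operatorname{avg}_Ig(\cdot,y)$, that is, $\Phi_n=E_\rho[g\,|\,\sigma(\pi_n)\otimes\mathcal B(Y)]$. By (T2), $\Phi_n$ converges in $L^1(\rho)$. But $\|\Phi_{n+1}-\Phi_n\|_{L^1(\rho)}=\int\|\Phi_{n+1}(x,\cdot)-\Phi_n(x,\cdot)\|_1\,d\lambda(x)\ge\varepsilon_0/2$ by Proposition~\ref{prop:operator}(b).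
\end{proof}

Let $A\subseteq\Omega$ be Borel with $\lambda(A)>0$. Put $G_A=\lambda(A)^{-1}\int_Ag(x,\cdot)\,d\lambda(x)\in L^1(Y)$ and $s_A=z_A-G_A$. By (i), $s_A$ is the density of $B\mapsto\sigma_s(A\times B)/\lambda(A)$. By (iii), the measure $B\mapsto|\sigma_s|(A\times B)/\lambda(A)$ has a density $t_A\ge0$, and $\|t_A\|_1\le K$ by (ii). Since $|\int_Bs_A|\le\int_Bt_A$ for all $B$,
\begin{equation}\label{eq:decomp}
z_A=G_A+s_A,\qquad |s_A|\le t_A\ \text{ a.e.},\qquad \|s_A\|_1\le K .
\end{equation}
Like $z_A$, the functions $G_A$ and $s_A$ are averages of the $G_{A_r}$ and $s_{A_r}$, with weights $\lambda(A_r)/\lambda(A)$, when $A$ is split into sets $A_r$.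

Two things could still spoil a lower bound for $\|z_A-z_{A'}\|_1$: singular parts of opposite signs could cancel in an average, and the regular parts could compensate for the singular ones. We pass to a subset of $\Omega$ on which neither happens.

\begin{lemma}\label{lem:Omega0}
There are a Borel set $\Omega_0\subseteq\Omega$ with $\lambda(\Omega_0)>0$, a number $a>0$, a Borel function $h$ on $Y$ with $|h|\le1$, and $g_0\in L^1(Y)$ such that for every Borel $A\subseteq\Omega_0$ with $\lambda(A)>0$
\begin{align}
\int hs_A\,d\lambda&\ge a,\label{eq:lower}\\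
\|G_A-g_0\|_1&\le a/16.\label{eq:regular}
\end{align}
In particular any two convex combinations of such functions $G_A$ are at distance at most $a/8$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:singular} and (T5) there are Borel sets $A_0,B_0$ and a sign $\varsigma$ with $\varsigma\sigma_s(A_0\times B_0)>0$. Put $h=\varsigma1_{B_0}$. By (ii) the signed measure $A\mapsto\varsigma\sigma_s(A\times B_0)$ has modulus at most $K\lambda(A)$, so it has a Borel density $k$ with respect to $\lambda$. As $\int_{A_0}k\,d\lambda>0$, there is $a>0$ such that $\Theta=\{k\ge a\}$ has positive measure. For $A\subseteq\Theta$ we have $\int hs_A\,d\lambda=\varsigma\sigma_s(A\times B_0)/\lambda(A)=\operatorname{avg}_Ak\ge a$.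

For a.e.\ $x$ the function $g(x,\cdot)$ lies in the separable space $L^1(Y)$, which is covered by countably many balls of radius $a/16$. For each center $g_0$ the set $\{x\in\Theta:\int|g(x,y)-g_0(y)|\,d\lambda(y)\le a/16\}$ is Borel by Tonelli's theorem, and these sets cover almost all of $\Theta$. Let $\Omega_0$ be one of them that has positive measure. For $A\subseteq\Omega_0$, Fubini's theorem gives $\|G_A-g_0\|_1\le\lambda(A)^{-1}\int_A\|g(x,\cdot)-g_0\|_1\,d\lambda(x)\le a/16$.
\end{proof}

\section{Spikes and the splitting lemma}\label{sec:splitting}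

For the identity, $s_A=1_A/\lambda(A)$ is a spike on a small set when $A$ is small, and a spike is far from any fixed integrable function. We show that singularity of $\sigma_s$ forces the same picture for most small sets $A$.

Let $\eta>0$. A Borel set $A$ of positive measure is \emph{$\eta$-concentrated} if $\lambda\{|s_A|>\eta\}\le\eta$, and \emph{$\eta$-exceptional} otherwise. For each Borel $U\subseteq\Omega$ with $\lambda(U)>0$ fix an isomorphism as in (T6). The preimages of the $2^n$ dyadic intervals of length $2^{-n}$ are the \emph{cells of $U$ of level $n$}. They have measure $2^{-n}\lambda(U)$, and the cells of all levels generate $\mathcal B(U)$.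

\begin{lemma}\label{lem:spikes}
Let $\lambda(U)>0$ and $\eta>0$. For all large $n$, at most $\eta2^n$ of the cells of $U$ of level $n$ are $\eta$-exceptional.
\end{lemma}

\begin{proof}
Work on $U\times Y$. Let $\mathcal G_n$ be the $\sigma$-algebra of the sets $\bigcup_A(A\times B_A)$, where $A$ runs over the cells of level $n$ and the $B_A$ are Borel, and put $t_n(x,y)=t_A(y)$ for $x$ in the cell $A$. Since $|\sigma_s|(A\times B)=\lambda(A)\int_Bt_A\,d\lambda$, we have $|\sigma_s|(H)=\int_Ht_n\,d\rho$ for $H\in\mathcal G_n$.

We claim that $\rho\{t_n>\eta\}\to0$. Let $\theta>0$. The algebra $\bigcup_n\mathcal G_n$ generates $\mathcal B(U\times Y)$, so the set $P'\cap(U\times Y)$ can be approximated, for the finite measure $\rho+|\sigma_s|$, within $\theta$ by a set $H\in\mathcal G_m$ for some $m$. As $\rho(P')=0$ and $|\sigma_s|$ vanishes off $P'$, we get $\rho(H)\le\theta$ and $|\sigma_s|(H^c)\le\theta$, where $H^c=(U\times Y)\setminus H$. For $n\ge m$, Markov's inequality gives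
\[
\rho\{t_n>\eta\}\le\rho(H)+\frac1\eta\int_{H^c}t_n\,d\rho=\rho(H)+\frac1\eta|\sigma_s|(H^c)\le\theta+\frac\theta\eta ,
\]
which proves the claim.

Take $n$ so large that $\rho\{t_n>\eta\}\le\eta^2\lambda(U)$. If the cell $A$ is exceptional, then $\rho(A\times\{t_A>\eta\})\ge\eta\lambda(A)$, because $|s_A|\le t_A$. Summing over the exceptional cells, we find that their total measure is at most $\eta\lambda(U)$, so their number is at most $\eta2^n$.
\end{proof}

For $s'\in L^1(Y)$ let $\omega_{s'}(t)=\sup\{\int_B|s'|\,d\lambda:\lambda(B)\le t\}$. It tends to $0$ as $t\to0$.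

\begin{lemma}\label{lem:far}
Let $A_1,\dots,A_m\subseteq\Omega_0$ have positive measure, let $w_r\ge0$ with $\sum_rw_r=1$, and suppose that the total weight of the $\eta$-exceptional sets $A_r$ is at most $\beta$. Let $s=\sum_rw_rs_{A_r}$. Then for every $s'\in L^1(Y)$
\[
\|s-s'\|_1\ge a-\eta-K\beta-\omega_{s'}(m\eta).
\]
\end{lemma}

\begin{proof}
Let $B$ be the union of the sets $\{|s_{A_r}|>\eta\}$ over the concentrated $A_r$; then $\lambda(B)\le m\eta$. Off $B$ each concentrated $s_{A_r}$ is bounded by $\eta$, and each exceptional one has norm at most $K$, so $\int_{Y\setminus B}|s|\le\eta+K\beta$. By \eqref{eq:lower}, $\|s\|_1\ge\int hs\,d\lambda\ge a$. Hence $\int_B|s|\ge a-\eta-K\beta$, and $\|s-s'\|_1\ge\int_B|s|-\int_B|s'|$.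
\end{proof}

We now split a set $V$ into children that are far from the parent in norm and invisible to a given finite $\sigma$-algebra $\mathcal F$. Single cells will not do as children, for two reasons. The integrals $\int_Bz_A$ over the atoms $B$ of $\mathcal F$ depend on where in $V$ the cell $A$ lies, so each child must take the same proportion of every region of $V$. And the exceptional cells must go somewhere, so we dilute them: in each region a child receives $L$ cells, at most one of them exceptional. The order of the choices matters. The number of cells in a child is fixed before $\eta$, so that all spikes of a child together still occupy a small set.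

\begin{proposition}[splitting]\label{prop:split}
Let $\delta=a/2$. Let $V\subseteq\Omega_0$ be Borel with $\lambda(V)>0$, let $\mathcal F$ be a finite $\sigma$-algebra of Borel subsets of $Y$, and let $\varepsilon>0$. Then $V$ has a finite Borel partition $V_1,\dots,V_R$ into sets of equal measure such that for all $j$
\[
\|E[z_{V_j}-z_V|\mathcal F]\|_1\le\varepsilon,\qquad\|z_{V_j}-z_V\|_1\ge\delta .
\]
\end{proposition}

\begin{proof}
Let $\mathcal F$ have $N$ atoms. For an atom $B$ let $k_B$ be the density of $A\mapsto\sigma(A\times B)=\int_BT1_A\,d\lambda$ with respect to $\lambda$. Then $|k_B|\le K$ a.e.\ by Lemma~\ref{lem:kernel}(ii), and $\int_Bz_A\,d\lambda=\operatorname{avg}_Ak_B$. By (T7) there is a partition $U_1,\dots,U_Q$ of $V$ into sets of positive measure on which every $k_B$ has essential oscillation at most $\varepsilon/N$.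

Fix a power of two $L$ with $K/L\le a/16$. Then fix $\eta>0$ with $\eta\le\min(1/L,a/16)$ and $\omega_{s_V}(QL\eta)\le a/8$. By Lemma~\ref{lem:spikes} there is $n$ with $2^n\ge L$ such that each $U_q$ has at most $\eta2^n\le2^n/L$ exceptional cells of level $n$. Put $R=2^n/L$. Distribute the $2^n=RL$ cells of $U_q$ into $R$ groups of $L$ cells, with at most one exceptional cell in each group, and let $V_j$ be the union over $q$ of the $j$-th groups. Then $\lambda(V_j\cap U_q)=\lambda(U_q)/R$ and $\lambda(V_j)=\lambda(V)/R$.

In particular $U_q$ has the same relative measure in $V_j$ as in $V$. So for each atom $B$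
\[
\int_B(z_{V_j}-z_V)\,d\lambda=\sum_q\frac{\lambda(U_q)}{\lambda(V)}\big(\operatorname{avg}_{V_j\cap U_q}k_B-\operatorname{avg}_{U_q}k_B\big),
\]
which has modulus at most $\varepsilon/N$. Summing over the $N$ atoms and using (T1) gives the first inequality.

The function $s_{V_j}$ is a convex combination of the $s_A$ over the $QL$ cells $A\subseteq V_j$, and a cell of $U_q$ has weight $2^{-n}\lambda(U_q)/\lambda(V_j)=\lambda(U_q)/(L\lambda(V))$. The exceptional cells, at most one for each $q$, have total weight at most $1/L$. Lemma~\ref{lem:far} with $m=QL$, $\beta=1/L$ and $s'=s_V$ gives $\|s_{V_j}-s_V\|_1\ge a-\frac a{16}-\frac a{16}-\frac a8=\frac{3a}4$. By Lemma~\ref{lem:Omega0}, $\|G_{V_j}-G_V\|_1\le\frac a8$, so $\|z_{V_j}-z_V\|_1\ge\frac{5a}8\ge\delta$.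
\end{proof}

The constant $\delta$ does not depend on $V$, $\mathcal F$ or $\varepsilon$, so the proposition can be iterated.

\section{Martingale transforms in $L^1$}\label{sec:transforms}

This section is independent of the previous ones. Martingale transforms are not bounded on $L^1$ (see Remark~\ref{rem:unbounded}), but they satisfy a weak-type inequality, due to Burkholder. We include a proof.

\begin{lemma}\label{lem:weak}
Let $(f_i)_{i\ge0}$ be a real martingale, let $e_l$ be real constants with $|e_l|\le1$, and let $\gamma_i=\sum_{1\le l\le i}e_l(f_l-f_{l-1})$. Then, with $c=30$,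
\[
\alpha P\big(\sup_i|\gamma_i|>\alpha\big)\le c\,\sup_iE|f_i|\qquad(\alpha>0).
\]
\end{lemma}

\begin{proof}
It suffices to show $\alpha P(\max_{i\le n}|\gamma_i|>\alpha)\le30E|f_n|$ for each $n$; all maxima below are over $i\le n$.

First let $f_i\ge0$. The idea is to truncate at height $\alpha$ and use orthogonality in $L^2$. By (T3), $P(\max f_i>\alpha)\le Ef_n/\alpha$. The process $u_i=\min(f_i,\alpha)$ is a concave function of a martingale, hence a supermartingale, and $0\le u_i\le\alpha$. Let $a_l=-E[u_l-u_{l-1}|\mathcal F_{l-1}]\ge0$, $A_i=\sum_{l\le i}a_l$ and $m_i=u_i+A_i$. Then $(m_i)$ is a martingale with bounded increments, and $EA_n=Eu_0-Eu_n\le Ef_0=Ef_n$. The increment $m_l-m_{l-1}$ is $u_l-u_{l-1}$ minus its conditional expectation, so $E(m_l-m_{l-1})^2\le E(u_l-u_{l-1})^2$. From $(u_l-u_{l-1})^2=u_l^2-u_{l-1}^2-2u_{l-1}(u_l-u_{l-1})$ we get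
\[
E(u_l-u_{l-1})^2=E[u_l^2-u_{l-1}^2]+2E[u_{l-1}a_l]\le E[u_l^2-u_{l-1}^2]+2\alpha Ea_l ,
\]
and therefore $\sum_{l\le n}E(m_l-m_{l-1})^2\le Eu_n^2+2\alpha EA_n\le3\alpha Ef_n$, because $u_n^2\le\alpha f_n$. Let $\tilde m_i=\sum_{l\le i}e_l(m_l-m_{l-1})$. Its increments are orthogonal, so $E\tilde m_n^2\le3\alpha Ef_n$, and (T3) for the submartingale $\tilde m_i^2$ gives $P(\max|\tilde m_i|>\alpha/2)\le\frac4{\alpha^2}\cdot3\alpha Ef_n$. Also $P(A_n>\alpha/2)\le\frac2\alpha Ef_n$. On $\{\max f_i\le\alpha\}$ we have $u_i=f_i$ for all $i\le n$, so $\gamma_i=\tilde m_i-\sum_{l\le i}e_la_l$ and $|\gamma_i|\le|\tilde m_i|+A_n$. Altogether $P(\max|\gamma_i|>\alpha)\le(1+12+2)Ef_n/\alpha$.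

For general $f$ write $f_i=E[f_n^+|\mathcal F_i]-E[f_n^-|\mathcal F_i]$. If $\max|\gamma_i|>\alpha$, then the transform of one of the two nonnegative martingales exceeds $\alpha/2$ in modulus. So $P(\max|\gamma_i|>\alpha)\le\frac{30}\alpha(Ef_n^++Ef_n^-)=\frac{30}\alpha E|f_n|$.
\end{proof}

An $L^1$-bounded martingale $(N_i)$ converges a.e., but it may lose mass in the limit, as $2^i1_{[0,2^{-i})}$ does. Mass is lost through values of size $\alpha$ taken with probability of order $1/\alpha$. For a transform of an $L^1$-convergent martingale, Lemma~\ref{lem:weak} shows that such values have probability $o(1/\alpha)$, and the jump across the level $\alpha$ is a jump of the original martingale.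

\begin{lemma}\label{lem:transform}
Let $(M_i)_{i\ge i_0}$ be a martingale that converges in $L^1$, let $d_i=M_i-M_{i-1}$, let $e_i\in\{0,1\}$ be constants, and let $N_i=\sum_{i_0<l\le i}e_ld_l$. If $\sup_iE|N_i|<\infty$, then $(N_i)$ converges in $L^1$.
\end{lemma}

\begin{proof}
Let $M_\infty=\lim M_i$, so that $M_i=E[M_\infty|\mathcal F_i]$, and let $M^*=\sup_i|M_i|$ and $N^*=\sup_i|N_i|$.

\emph{Step 1: $\alpha P(M^*>\alpha)\to0$ and $\alpha P(N^*>\alpha)\to0$ as $\alpha\to\infty$.} Apply (T3) to $|M_i|$, $i\le n$, use $|M_n|\le E[|M_\infty|\,|\mathcal F_n]$, and let $n\to\infty$. This gives $\alpha P(M^*>\alpha)\le E[|M_\infty|;M^*>\alpha]$. Thus $P(M^*>\alpha)\to0$, and then the right side tends to $0$. Next let $\epsilon>0$ and take $m$ with $\|M_\infty-M_m\|_1\le\epsilon$. The martingale $M_i-M_{i\wedge m}$ vanishes for $i\le m$ and equals $E[M_\infty-M_m|\mathcal F_i]$ for $i\ge m$, so its $L^1$ norms are at most $\epsilon$. Its transform is $N_i-N_{i\wedge m}$. With $X=\max_{i\le m}|N_i|\in L^1$, Lemma~\ref{lem:weak} gives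
\[
\alpha P(N^*>2\alpha)\le\alpha P(X>\alpha)+c\,\epsilon\le E[X;X>\alpha]+c\,\epsilon .
\]
Let $\alpha\to\infty$ and then $\epsilon\to0$.

\emph{Step 2: stopping.} Let $\tau=\tau_\alpha=\inf\{i\ge i_0:|N_i|>\alpha\text{ or }|M_i|>\alpha\}$. By Step 1, $\alpha P(\tau<\infty)\to0$. If $\tau=i_0$, then $N_\tau=0$. If $i_0<\tau<\infty$, then $|N_{\tau-1}|\le\alpha$ and $|M_{\tau-1}|\le\alpha$, so $|N_\tau|\le\alpha+|d_\tau|\le2\alpha+|M_\tau|$. Since $\{\tau=i\}\in\mathcal F_i$, we have $E[|M_i|;\tau=i]\le E[|M_\infty|;\tau=i]$. Summing over $i$,
\begin{equation}\label{eq:stopped}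
E[|N_\tau|;\tau<\infty]\le2\alpha P(\tau<\infty)+E[|M_\infty|;\tau<\infty]\to0\qquad(\alpha\to\infty).
\end{equation}

\emph{Step 3: no mass is lost.} By hypothesis and (T4), $N_i\to N_\infty$ a.e.\ with $N_\infty\in L^1$. Put $N_\tau=N_\infty$ on $\{\tau=\infty\}$. The stopped process $N_{i\wedge\tau}=\sum_{i_0<l\le i}e_ld_l1_{\{\tau\ge l\}}$ is a martingale, because $\{\tau\ge l\}\in\mathcal F_{l-1}$. It converges a.e.\ to $N_\tau$ and is dominated by $\alpha+|N_\tau|1_{\{\tau<\infty\}}$, which is integrable by the inequality in \eqref{eq:stopped}. So it converges in $L^1$, and $N_{i\wedge\tau}=E[N_\tau|\mathcal F_i]$ by (T2). Fix $i$ and let $\alpha\to\infty$. On the right, $\|N_\tau-N_\infty\|_1\le E[|N_\tau|;\tau<\infty]+E[|N_\infty|;\tau<\infty]\to0$, so $E[N_\tau|\mathcal F_i]\to E[N_\infty|\mathcal F_i]$ in $L^1$. On the left, $P(N_{i\wedge\tau}\ne N_i)\le P(\tau<\infty)\to0$. Hence $N_i=E[N_\infty|\mathcal F_i]$, and $(N_i)$ converges in $L^1$ by (T2).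
\end{proof}

\begin{remark}\label{rem:unbounded}
The hypothesis $\sup_iE|N_i|<\infty$ cannot be dropped. On $[0,1)$ let $I_k=[2^{-k-1},2^{-k})$, let $\mathcal F_i$ be generated by $I_0,\dots,I_{i-1}$, and let $M_\infty=2^{k+1}(\frac1{k+1}-\frac1{k+2})$ on $I_k$. Then $\int_{[0,2^{-i})}M_\infty=\frac1{i+1}$, so $M_i=E[M_\infty|\mathcal F_i]$ equals $p_i=\frac{2^i}{i+1}$ on $[0,2^{-i})$, and $p_l-p_{l-1}=2^{l-1}\frac{l-1}{l(l+1)}\ge0$. Let $e_l=1$ for even $l$ and $e_l=0$ for odd $l$. On $I_k$ with $k\ge2$ even we have $d_l=p_l-p_{l-1}$ for $l\le k$, $e_{k+1}=0$, and $d_l=0$ for $l>k+1$. So $\int_{I_k}N_i\ge2^{-k-1}(p_k-p_{k-1})=\frac{k-1}{4k(k+1)}$ for $i\ge k$, and $E|N_i|\to\infty$. In our application the bound on $E|N_i|$ comes from the boundedness of $C$.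
\end{remark}

\section{The set $D$ and its points}\label{sec:D}

We construct finite Borel partitions $\Pi_0=\{\Omega_0\},\Pi_1,\Pi_2,\dots$ of $\Omega_0$ into sets of positive measure, called \emph{nodes}, and finite $\sigma$-algebras $\mathcal F_0\subseteq\mathcal F_1\subseteq\cdots$ on $Y$, in the order $\Pi_0,\mathcal F_0,\Pi_1,\mathcal F_1,\dots$. The $\sigma$-algebra $\mathcal F_i$ must see the present nodes, and the next split must be invisible to it.
\begin{enumerate}
\item[(A)] Given $\Pi_i$, approximate each $z_V$, $V\in\Pi_i$, within $2^{-i-1}$ by a simple function $\psi_V$, and let $\mathcal F_i$ be generated by $\mathcal F_{i-1}$ (if $i\ge1$) and the $\psi_V$. Then $\|z_V-E[z_V|\mathcal F_i]\|_1\le\|z_V-\psi_V\|_1+\|E[\psi_V-z_V|\mathcal F_i]\|_1\le2^{-i}$ for all $V\in\Pi_i$.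
\item[(B)] Given $\Pi_{i-1}$ and $\mathcal F_{i-1}$, let $W_i$ be an element of $\Pi_{i-1}$ whose time of first appearance is smallest, and obtain $\Pi_i$ by splitting \emph{only} $W_i$, by Proposition~\ref{prop:split} with $\mathcal F=\mathcal F_{i-1}$ and $\varepsilon=2^{-i}$. The pieces are the \emph{children} of $W_i$. Each child $V$ satisfies $\|E[z_V-z_{W_i}|\mathcal F_{i-1}]\|_1\le2^{-i}$ and $\|z_V-z_{W_i}\|_1\ge\delta$.
\end{enumerate}
Every node is eventually split. Indeed, a split node has at least two children, since $\delta>0$, so it never reappears, and the $W_i$ are distinct. If a node that appeared at time $j$ were never split, all $W_i$ with $i>j$ would have appeared by time $j$, and there are only finitely many such nodes.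

Put $D_i=\operatorname{conv}\{z_V:V\in\Pi_i\}$. Since $z_{W_i}$ is an average of the $z_V$ over its children, $D_{i-1}\subseteq D_i$. Let
\[
D=\overline{\textstyle\bigcup_iD_i},
\]
a nonempty closed convex subset of $C$. If $v\in D_j$ and $i\ge j$, then $v\in D_i$, and $\|v-E[v|\mathcal F_i]\|_1\le2^{-i}$ by (A) and convexity. For $z\in D$ this gives $\|z-E[z|\mathcal F_i]\|_1\le2\|z-v\|_1+2^{-i}$, so
\begin{equation}\label{eq:levy}
E[z|\mathcal F_i]\to z\ \text{ in }L^1\qquad\text{for every }z\in D .
\end{equation}

A point of $D_i$ is given by weights on the nodes of $\Pi_i$. A point of the closure will be given by a limit of such weights, and a pointwise limit of measures is in general only finitely additive. Let $\mathcal A$ be the countable algebra of subsets of $\Omega_0$ that are unions of elements of some $\Pi_i$. A \emph{charge} is a finitely additive map $\nu\colon\mathcal A\to[0,1]$, and a \emph{probability charge} is one with $\nu(\Omega_0)=1$. For a charge $\nu$ put $Z_i(\nu)=\sum_{V\in\Pi_i}\nu(V)z_V$. Since only $W_i$ is split and $\nu(W_i)$ is the sum of $\nu(V)$ over the children,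
\begin{equation}\label{eq:increment}
\Delta_i(\nu):=Z_i(\nu)-Z_{i-1}(\nu)=\sum_{V\text{ child of }W_i}\nu(V)\,(z_V-z_{W_i}).
\end{equation}

\begin{lemma}\label{lem:almost}
For every charge $\nu$,
\begin{equation}\label{eq:almost}
\|E[Z_n(\nu)|\mathcal F_i]-Z_i(\nu)\|_1\le2^{1-i}\qquad(n\ge i),
\end{equation}
and there is an $(\mathcal F_i)$-martingale $M_i(\nu)$ with
\begin{equation}\label{eq:mart}
\|M_i(\nu)-Z_i(\nu)\|_1\le2^{1-i},\qquad\sup_i\|M_i(\nu)\|_1\le K .
\end{equation}
\end{lemma}

\begin{proof}
Write $Z_i,\Delta_i$ for $Z_i(\nu),\Delta_i(\nu)$. The weights $\nu(V)$, $V\in\Pi_i$, have sum at most $1$. So $\|Z_i\|_1\le K$; by (A), $\|E[Z_i|\mathcal F_i]-Z_i\|_1\le2^{-i}$; and by (B) and \eqref{eq:increment}, $\|E[\Delta_l|\mathcal F_{l-1}]\|_1\le2^{-l}$. For $l>i$ we have $\mathcal F_i\subseteq\mathcal F_{l-1}$, hence $\|E[\Delta_l|\mathcal F_i]\|_1\le2^{-l}$. Now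
\[
E[Z_n|\mathcal F_i]-Z_i=\big(E[Z_i|\mathcal F_i]-Z_i\big)+\sum_{i<l\le n}E[\Delta_l|\mathcal F_i]
\]
has norm at most $2^{-i}+\sum_{l>i}2^{-l}=2^{1-i}$, and the series converges absolutely as $n\to\infty$. Let $M_i(\nu)=\lim_nE[Z_n|\mathcal F_i]$. Then $E[M_{i+1}(\nu)|\mathcal F_i]=\lim_nE[Z_n|\mathcal F_i]=M_i(\nu)$, and \eqref{eq:mart} follows from \eqref{eq:almost} and $\|Z_n\|_1\le K$.
\end{proof}

\begin{lemma}\label{lem:represent}
A function $z\in L^1(Y)$ belongs to $D$ if and only if $z=\lim_iZ_i(\nu)$ in norm for some probability charge $\nu$.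
\end{lemma}

\begin{proof}
If $\nu$ is a probability charge, then $Z_i(\nu)\in D_i$, so a limit lies in $D$. Conversely let $z\in D$. As the $D_i$ increase, there are $k_n\uparrow\infty$ and convex combinations $v_n=\sum_{V\in\Pi_{k_n}}c^n_Vz_V$ with $v_n\to z$. Put $\nu_n(A)=\sum_{V\in\Pi_{k_n}}c^n_V\lambda(A\cap V)/\lambda(V)$, a probability charge with $\nu_n(V)=c_V^n$ on $\Pi_{k_n}$, so that $Z_{k_n}(\nu_n)=v_n$. Since $\mathcal A$ is countable, we may pass to a subsequence along which $\nu_n(A)\to\nu(A)$ for all $A\in\mathcal A$. Then $\nu$ is a probability charge, and $Z_i(\nu_n)\to Z_i(\nu)$ for each $i$, the sums being finite. By \eqref{eq:almost}, $\|E[v_n|\mathcal F_i]-Z_i(\nu_n)\|_1\le2^{1-i}$ when $k_n\ge i$. Letting $n\to\infty$ gives $\|E[z|\mathcal F_i]-Z_i(\nu)\|_1\le2^{1-i}$, and \eqref{eq:levy} gives $Z_i(\nu)\to z$.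
\end{proof}

\section{Restriction to nodes and the absence of extreme points}\label{sec:extreme}

To decompose $z=\lim Z_i(\nu)$ inside $D$ we decompose $\nu$. The pieces must again represent points of $D$. This is where splitting one node at a time is used; Example~\ref{ex:cancel} shows that the next lemma fails without it.

\begin{lemma}\label{lem:restrict}
Let $\nu$ be a probability charge such that $Z_i(\nu)$ converges in norm, let $A\in\mathcal A$, and let $\nu_A=\nu(\cdot\cap A)$. Then $Z_i(\nu_A)$ converges in norm.
\end{lemma}

\begin{proof}
Let $A$ be a union of elements of $\Pi_{i_0}$. For $i>i_0$ the node $W_i\in\Pi_{i-1}$ lies in $A$ or in $\Omega_0\setminus A$; put $e_i=1$ or $e_i=0$ accordingly. The children $V$ of $W_i$ satisfy $\nu_A(V)=e_i\nu(V)$, so $\Delta_i(\nu_A)=e_i\Delta_i(\nu)$ by \eqref{eq:increment}. Let $M_i=M_i(\nu)$ and $M_i'=M_i(\nu_A)$, with increments $d_i$ and $d_i'$. By \eqref{eq:mart}, $\|d_i-\Delta_i(\nu)\|_1$ and $\|d_i'-\Delta_i(\nu_A)\|_1$ are at most $2^{1-i}+2^{2-i}=6\cdot2^{-i}$, so $\|d_i'-e_id_i\|_1\le12\cdot2^{-i}$ for $i>i_0$. With $N_i=\sum_{i_0<l\le i}e_ld_l$,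 the sequence
\[
M_i'-M_{i_0}'-N_i=\sum_{i_0<l\le i}(d_l'-e_ld_l)
\]
therefore converges in $L^1$. As $\|M_i'\|_1\le K$, the martingale $(N_i)$ is bounded in $L^1$. By hypothesis and \eqref{eq:mart}, $(M_i)$ converges in $L^1$. By Lemma~\ref{lem:transform}, $(N_i)$ converges in $L^1$. Hence so does $(M_i')$ and, by \eqref{eq:mart}, so does $Z_i(\nu_A)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
We show that $D$ has no extreme point. Suppose $z\in D$ is extreme, and write $z=\lim_nZ_n(\nu)$ as in Lemma~\ref{lem:represent}.

Let $V\in\Pi_i$ with $\nu(V)>0$, and let $\nu^1=\nu_V/\nu(V)$, a probability charge. By Lemma~\ref{lem:restrict}, $z_1=\lim_nZ_n(\nu^1)$ exists, and $z_1\in D$ by Lemma~\ref{lem:represent}. We claim that $z_1=z$. If $\nu(V)=1$, then $\nu^1=\nu$, because $\nu$ vanishes on the subsets of $\Omega_0\setminus V$. If $\nu(V)<1$, the same two lemmas applied to $\nu^2=\nu_{\Omega_0\setminus V}/(1-\nu(V))$ give $z_2=\lim_nZ_n(\nu^2)\in D$. Since $\nu=\nu(V)\nu^1+(1-\nu(V))\nu^2$ and $Z_n$ is linear in the charge, $z=\nu(V)z_1+(1-\nu(V))z_2$, and extremality gives $z_1=z$. Now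 $Z_i(\nu^1)=z_V$, so \eqref{eq:almost} for $\nu^1$ gives, as $n\to\infty$,
\begin{equation}\label{eq:follow}
\|E[z|\mathcal F_i]-z_V\|_1\le2^{1-i}\qquad\text{for all }V\in\Pi_i\text{ with }\nu(V)>0 .
\end{equation}

By finite additivity there are nodes $V^0\supseteq V^1\supseteq\cdots$ with $V^i\in\Pi_i$ and $\nu(V^i)>0$. By \eqref{eq:follow} and \eqref{eq:levy}, $z_{V^i}\to z$, so $\|z_{V^i}-z_{V^{i-1}}\|_1\to0$. On the other hand, each $V^j$ is split at some time $i>j$. Until then it belongs to the partitions, so $V^{i-1}=V^j=W_i$, the node $V^i$ is a child of $W_i$, and $\|z_{V^i}-z_{V^{i-1}}\|_1\ge\delta$ by (B). This happens for infinitely many $i$, a contradiction.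
\end{proof}

\section{Vector-valued functions and strong regularity}\label{sec:vector}

We prove Theorem~\ref{thm:vector}. Write $|\cdot|$ for the norm of $Z$, and $L^1(\mu;Z)$ for the space of Bochner integrable functions. The space $Z$ is \emph{UMD} if for some (equivalently, every) $p\in(1,\infty)$ there is a constant $\beta_p$ with $\|\sum_{l\le n}\epsilon_ld_l\|_{L^p}\le\beta_p\|\sum_{l\le n}d_l\|_{L^p}$ for all $Z$-valued martingale differences $d_1,\dots,d_n$ in $L^p$ and all signs $\epsilon_l=\pm1$. Closed subspaces of UMD spaces are UMD. We use two consequences of the UMD property. First, UMD spaces are reflexive, so $Z$ has the RNP. Second, by Burkholder's theorem \cite{burkholder} there is a constant $c$ such that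
\begin{equation}\label{eq:umd}
\alpha P\Big(\sup_i\Big|\sum_{l\le i}\epsilon_l(f_l-f_{l-1})\Big|>\alpha\Big)\le c\,\sup_iE|f_i|
\end{equation}
for every $Z$-valued martingale $(f_i)$, all constants $\epsilon_l=\pm1$ and all $\alpha>0$. Some hypothesis on $Z$ is to be expected: if $\mu$ is a probability, the constant functions form a copy of $Z$ in $L^1(\mu;Z)$, so the theorem contains the same statement for subsets of $Z$.

For $Z$-valued functions conditional expectations exist and satisfy $|E[f|\mathcal F]|\le E[|f|\,|\mathcal F]$. Facts (T1) and (T2) hold in every Banach space, (T3) applies to the submartingale $|M_i|$, (T4) holds when $Z$ has the RNP, and (T5) holds for $Z$-valued measures, as one sees by applying functionals. The variation of the vector measure $H\mapsto\int_Hu\,dm$ is $|u|\,m$. We add one fact.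
\begin{enumerate}
\item[(T8)] Let $Z$ be separable, $u\in L^1(m;Z)$, $v\in L^1(m)$, and $|\int_Hu\,dm|\le\int_Hv\,dm$ for all measurable $H$. Then $|u|\le v$ a.e. (Take $z_k^*$ in the unit ball of $Z^*$ with $|z|=\sup_k\langle z_k^*,z\rangle$ for all $z$; then $\langle z_k^*,u\rangle\le v$ a.e.\ for each $k$.)
\end{enumerate}

\subsection*{The direct implications}
We saw in Section~\ref{sec:intro} that (1) implies (2), and (2) implies (3) because a nonempty set is not the closed convex hull of the empty set. Assume (1), and let $\Gamma\subseteq C$ be nonempty and $\varepsilon>0$. Take $u\in\Gamma$ with $u\notin\overline{\operatorname{conv}}(\Gamma\setminus B(u,\varepsilon))$. By the Hahn--Banach theorem there are a functional $y^*$ and a number $t$ with $\langle y^*,u\rangle>t$ and $\langle y^*,v\rangle\le t$ for $v\in\Gamma\setminus B(u,\varepsilon)$. The slice $\{v\in\Gamma:\langle y^*,v\rangle>t\}$ is nonempty, relatively weakly open, and of diameter at most $2\varepsilon$. So (1) implies (4). Further, (5) is a special case of (4), and (5) implies (6) with a combination of one set. It remains to show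 that if (1) fails, then (3) and (6) fail.

\subsection*{Reduction to $L^1(Y;Z)$ with $Z$ separable}
Let (1) fail, take $T$ from Proposition~\ref{prop:operator}, and let $E$ be the separable closed span in part (c). Approximate each of the countably many $z_I$ by a sequence of simple functions $\sum1_Hz$ with $\mu(H)<\infty$. Let $S$ be the union of the sets $H$ that occur, $\Sigma_0$ the $\sigma$-algebra that they generate on $S$, and $Z_0$ the closed span of the vectors $z$ that occur. Then $E\subseteq L^1(S,\Sigma_0,\mu;Z_0)$, where $\mu$ is $\sigma$-finite on $\Sigma_0$, $\Sigma_0$ is countably generated, and $Z_0$ is separable and UMD. Take a $\Sigma_0$-measurable $w>0$ with $\int_Sw\,d\mu=1$; the map $f\mapsto f/w$ is an isometry onto $L^1(w\mu;Z_0)$. Regarding functions on $S$ as functions on $S\times[0,1]$, we pass isometrically to a nonatomic probability space with a countably generated $\sigma$-algebra. By the isomorphism theorem for separable nonatomic measure algebras, its measure algebra is isomorphic to that of $(Y,\lambda)$. An isomorphism $\iota$ induces the isometry $\sum1_Hz\mapsto\sum1_{\iota(H)}z$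 on simple functions, which extends by density. So $E$ embeds isometrically in $L^1(Y;Z_0)$.

The sets that we shall construct lie in the closed convex set $C\cap E$, which contains $T(\mathcal P)$. A linear isometry preserves closed convex sets, extreme points and diameters, and it preserves relative weak topologies, since by the Hahn--Banach theorem the weak topology of a subspace is the restriction of that of the space. So we may assume that $Z$ is separable, $C\subset L^1(Y;Z)$, and $T\colon L^1(\Omega)\to L^1(Y;Z)$ satisfies (a) and (b) of Proposition~\ref{prop:operator}.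

\subsection*{The kernel measure}
The Riesz theorem does not apply directly to a $Z$-valued functional. We first construct a positive measure that dominates it and then use the RNP of $Z$.

\begin{lemma}\label{lem:vkernel}
There is a $Z$-valued Borel measure $\sigma$ of bounded variation on $\Omega\times Y$ satisfying (i)--(iii) of Lemma~\ref{lem:kernel}. Moreover there are a Borel function $g\in L^1(\rho;Z)$ and a Borel set $P'$ with $\rho(P')=0$ such that $\sigma=g\rho+\sigma_s$, where $\sigma_s=\sigma(\cdot\cap P')$ and $|\sigma_s|=|\sigma|(\cdot\cap P')$.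
\end{lemma}

\begin{proof}
Let $\mathcal S$ be the space of scalar functions from the proof of Lemma~\ref{lem:kernel}; with $\phi$ it contains $|\phi|$ and $\phi^\pm$. Put $\zeta_n(x,y)=z_I(y)$ for $x$ in the cylinder $I$ of level $n$. As $z_I$ is the average of $z_{I'}$ over the two halves $I'$ of $I$, $(\zeta_n)$ is a martingale on $(\Omega\times Y,\rho)$ for $\mathcal H_n=\sigma(\text{cylinders of level }n)\otimes\mathcal B(Y)$. So $|\zeta_n|$ is a submartingale, and $\int|\zeta_n(x,y)|\,d\lambda(y)\le K$ for all $x$. If $0\le\phi\in\mathcal S$ is $\mathcal H_m$-measurable, then $\int\phi|\zeta_n|\,d\rho$ is nondecreasing for $n\ge m$ and bounded by $K\|\phi\|_\infty$. Hence $\vartheta(\phi)=\lim_n\int\phi|\zeta_n|\,d\rho$ exists for all $\phi=\phi^+-\phi^-\in\mathcal S$ and defines a positive linear functional of norm at most $K$. Its extension to $C(\Omega\times Y)$ is positive, because a function $\phi\ge0$ that is the uniform limit of $\psi_n\in\mathcal S$ is also the limit of $\psi_n^+$. By the Riesz theorem $\vartheta$ is a finite positive Borel measure. For clopen $A$ the definition gives $\vartheta(A\times Y)\le K\lambda(A)$,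 and this passes to open and then to Borel $A$ as in Lemma~\ref{lem:kernel}.

Define $\Lambda\colon\mathcal S\to Z$ by $\Lambda(\sum_I1_I\otimes b_I)=\sum_I\int b_I\,T1_I\,d\lambda$. For large $n$ we have $\Lambda(\phi)=\int\phi\zeta_n\,d\rho$, so $|\Lambda(\phi)|\le\int|\phi|\,d\vartheta$. Since $\mathcal S$ is dense in $C(\Omega\times Y)$, which is dense in $L^1(\vartheta)$, the map $\Lambda$ extends to a contraction $L^1(\vartheta)\to Z$. Put $\sigma(H)=\Lambda(1_H)$. Then $|\sigma(H)|\le\vartheta(H)$, so $\sigma$ is a $\vartheta$-continuous vector measure with $|\sigma|\le\vartheta$, which gives (ii). By the RNP of $Z$ there is a Borel $\mathbf g\in L^1(\vartheta;Z)$ with $\sigma=\mathbf g\vartheta$; $|\mathbf g|\le1$ a.e.\ by (T8), and $\Lambda(\phi)=\int\phi\,\mathbf g\,d\vartheta$ for all $\phi\in L^1(\vartheta)$ by density of simple functions. For $z^*\in Z^*$ the scalar measure $\langle z^*,\sigma\rangle$ thus represents the functional $\langle z^*,\Lambda\rangle$, which is the functional of Lemma~\ref{lem:kernel} for the operator $f\mapsto\langle z^*,Tf\rangle$. Part (i) of that lemma, for all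 $z^*$, gives (i). If $\lambda(B)=0$, then (i) and (T5) show that $\sigma$ vanishes on the Borel subsets of $\Omega\times B$, which is (iii).

Let $\xi=\mathbf g/|\mathbf g|$ on $\{\mathbf g\ne0\}$ and $\xi=0$ elsewhere. As $|\sigma|=|\mathbf g|\vartheta$, we have $\sigma=\xi|\sigma|$. The Lebesgue decomposition of $|\sigma|$ gives $P'$ with $\rho(P')=0$ and a Borel $\gamma\in L^1(\rho)$ with $|\sigma|(\cdot\setminus P')=\gamma\rho$. Put $g=\gamma\xi$.
\end{proof}

The proof of Lemma~\ref{lem:singular} uses (i), Fubini's theorem and (T2), so $\sigma_s\ne0$. Define $G_A$, $s_A=z_A-G_A$ and the scalar density $t_A$ as in Section~\ref{sec:kernel}; the inequality $|s_A|\le t_A$ in \eqref{eq:decomp} now follows from (T8). In Lemma~\ref{lem:Omega0} choose $A_0,B_0$ with $\sigma_s(A_0\times B_0)\ne0$ and $z^*\in Z^*$ of norm one with $\langle z^*,\sigma_s(A_0\times B_0)\rangle>0$. Let $k$ be the density of the scalar measure $A\mapsto\langle z^*,\sigma_s(A\times B_0)\rangle$ and put $h=1_{B_0}z^*$. Then \eqref{eq:lower} reads $\int\langle h,s_A\rangle\,d\lambda\ge a$, and $\|s\|_1\ge\int\langle h,s\rangle\,d\lambda$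 for all $s$. The proof of \eqref{eq:regular} uses only that $L^1(Y;Z)$ is separable. Lemmas~\ref{lem:spikes} and \ref{lem:far} use only \eqref{eq:decomp}, \eqref{eq:lower} and the scalar measure $|\sigma_s|$, so they hold as stated.

\subsection*{Failure of (3)}
Two steps need a change.

\emph{Proposition~\ref{prop:split}.} The densities $k_B$ are now $Z$-valued. They exist by the RNP of $Z$, since $|\sigma(A\times B)|\le K\lambda(A)$, and $|k_B|\le K$ a.e.\ by (T8). Their ranges need not be totally bounded, so (T7) is not available. As $Z$ is separable, it has a countable Borel partition into sets of diameter at most $\varepsilon/(2N)$, and intersecting preimages gives a countable Borel partition of $V$ into sets on which each $k_B$ has oscillation at most $\varepsilon/(2N)$. Keep finitely many of them, $U_1,\dots,U_Q$, of positive measure, such that the rest $U_0$ satisfies $2K\lambda(U_0)/\lambda(V)\le\varepsilon/(2N)$. If $U_0$ is null, add it to $U_1$. Otherwise treat $U_0$ as one more region, with $Q+1$ in place of $Q$. In the formula for $\int_B(z_{V_j}-z_V)\,d\lambda$ the terms with $q\ge1$ contribute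 at most $\varepsilon/(2N)$ together, and the term with $q=0$ contributes at most $2K\lambda(U_0)/\lambda(V)\le\varepsilon/(2N)$. So the bound $\varepsilon/N$ persists. The lower bound $\delta$ does not use the oscillation of the $k_B$.

\emph{Lemma~\ref{lem:transform}.} Its proof uses Lemma~\ref{lem:weak} only for $e_l\in\{0,1\}$. Such a transform is the average of the transform by the signs $+1$ and the transform by the signs $2e_l-1$. If it exceeds $\alpha$ in norm, so does one of these two, and \eqref{eq:umd} gives the inequality of Lemma~\ref{lem:weak} with constant $2c$. The other tools in that proof are (T2), (T3) for $|M_i|$, (T4) and the triangle inequality.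

Sections~\ref{sec:D} and \ref{sec:extreme} use approximation by simple functions, now $Z$-valued, (T1), Proposition~\ref{prop:split} and Lemma~\ref{lem:transform}; the charges $\nu$ are scalar. They apply without change and give a nonempty closed convex $D\subseteq C$ without extreme points.

\subsection*{Failure of (6)}
A weakly open set imposes finitely many linear conditions, just as a finite $\sigma$-algebra does, so the idea of the splitting lemma applies. It is simpler here, since we need one spike in each region and no partition. The inequality \eqref{eq:umd} is not used.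

\begin{proposition}\label{prop:SR}
Let $\mathcal P_0=\{f\in\mathcal P:f=0\text{ off }\Omega_0\}$ and $D'=\overline{T(\mathcal P_0)}$, a nonempty closed convex subset of $C$. Every convex combination $\sum_{i\le r}\alpha_iO_i$ of nonempty relatively weakly open subsets of $D'$ has diameter at least $a/2$.
\end{proposition}

\begin{proof}
Simple functions in $\mathcal P_0$ are dense in $\mathcal P_0$ (normalize simple functions that increase to $f$), so their images are norm dense in $D'$. Each $O_i$ is relatively norm open, so it contains $Tf_i$ with $f_i\in\mathcal P_0$ simple. There are a finite set $\Psi\subset L^1(Y;Z)^*$ and $\kappa>0$ such that, for all $i$, every $v\in D'$ with $|\langle y^*,v-Tf_i\rangle|<\kappa$ for all $y^*\in\Psi$ lies in $O_i$. The functions $T^*y^*$ belong to $L^1(\Omega)^*=L^\infty(\Omega)$ and are scalar. Applying (T7) on each of the finitely many sets of positive measure in the partition of $\Omega_0$ generated by the level sets of the $f_i$, and absorbing null sets, we obtain a partition $U_1,\dots,U_Q$ of $\Omega_0$ into Borel sets of positive measure on which all $f_i$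 are a.e.\ constant and all $T^*y^*$, $y^*\in\Psi$, have essential oscillation at most $\kappa/2$. Write $f_i=\sum_qp_{iq}1_{U_q}/\lambda(U_q)$ with $p_{iq}\ge0$ and $\sum_qp_{iq}=1$. For any sets $A_q\subseteq U_q$ of positive measure, $f_i'=\sum_qp_{iq}1_{A_q}/\lambda(A_q)$ lies in $\mathcal P_0$ and
\[
|\langle y^*,Tf_i'-Tf_i\rangle|=\Big|\sum_qp_{iq}\big(\operatorname{avg}_{A_q}T^*y^*-\operatorname{avg}_{U_q}T^*y^*\big)\Big|\le\frac\kappa2<\kappa\qquad(y^*\in\Psi),
\]
so $Tf_i'\in O_i$. With $p_q=\sum_i\alpha_ip_{iq}$, both $u=\sum_i\alpha_iTf_i=\sum_qp_qz_{U_q}$ and $u'=\sum_i\alpha_iTf_i'=\sum_qp_qz_{A_q}$ lie in $\sum_i\alpha_iO_i$.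

Let $s'=\sum_qp_qs_{U_q}$, and take $0<\eta\le\min(\frac12,\frac a{16})$ with $\omega_{s'}(Q\eta)\le a/8$. By Lemma~\ref{lem:spikes}, for large $n$ at most half of the cells of $U_q$ of level $n$ are exceptional; let $A_q$ be an $\eta$-concentrated cell. Lemma~\ref{lem:far} with $m=Q$ and $\beta=0$ gives $\|\sum_qp_qs_{A_q}-s'\|_1\ge a-\frac a{16}-\frac a8$, and the regular parts of $u$ and $u'$ differ by at most $\frac a8$ by Lemma~\ref{lem:Omega0}. Hence $\|u-u'\|_1\ge\frac{11a}{16}\ge\frac a2$.
\end{proof}

So $C$ is not strongly regular, and (1)--(6) are equivalent. For the last assertion of Theorem~\ref{thm:vector}, a linear isomorphism onto a closed subspace of $L^1(\mu;Z)$ preserves closed convex bounded sets, closed convex hulls and extreme points, and it preserves dentability because it changes distances by bounded factors. The equivalence of (1) and (2) for all closed convex bounded subsets therefore gives the equivalence of the RNP and the KMP for the space. Complex $L^1(\mu)$, as a real Banach space, is $L^1(\mu;\mathbb R^2)$ with the Euclidean norm on $\mathbb R^2$. This completes the proof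 of Theorem~\ref{thm:vector}.

\begin{thebibliography}{9}

\bibitem{burkholder}
Burkholder, Ann.\ Probab.\ \textbf{9} (1981), 997--1011.

\bibitem{problem}
\emph{The Radon-Nikodym property and the Krein-Milman property are equivalent for strongly regular sets}, \texttt{https://github.com/songqsh/songqsh.github.io}

\end{thebibliography}
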